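# Sign automorphisms of nice bases and diagonal Ricci flows in cohomogeneity one

## 1. Two circles acting on the three-sphere, and a lens space

Let $T^2=S^1\times S^1$ act on $S^3=\{|z_1|^2+|z_2|^2=1\}\subset\mathbb C^2$ by rotating the two coordinates. Write
$$z_1=\cos r\,e^{\sqrt{-1}\theta_1},\qquad z_2=\sin r\,e^{\sqrt{-1}\theta_2},\qquad 0\le r\le \tfrac{\pi}{2}.$$
The curve $\gamma(r)=(\cos r,\sin r)$ meets every orbit once. For $0<r<\pi/2$ the orbit is a torus. At $r=0$ the $\theta_2$-circle collapses, and at $r=\pi/2$ the $\theta_1$-circle collapses.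

Take a metric without cross terms,
$$g_0=dr^2+f(r)^2d\theta_1^2+h(r)^2d\theta_2^2 ,$$
with $f,h$ such that $g_0$ is smooth on $S^3$ (for instance $f=\cos r$, $h=\sin r$, the round metric). A general $T^2$-invariant metric may also have terms in $dr\,d\theta_1$, $dr\,d\theta_2$ and $d\theta_1d\theta_2$. Let $g(t)$ solve the Ricci flow $\partial_tg=-2\operatorname{Ric}(g)$ with $g(0)=g_0$. Can the flow create cross terms?

It cannot, and no curvature has to be computed. The map $\tau(z_1,z_2)=(\bar z_1,z_2)$, that is $(r,\theta_1,\theta_2)\mapsto(r,-\theta_1,\theta_2)$, is an isometry of $g_0$. Then $\tau^*g(t)$ is also a Ricci flow starting at $g_0$, and on a closed manifold the flow is unique, so $\tau^*g(t)=g(t)$. The map $\tau$ fixes $\gamma$ pointwise, and along $\gamma$ its differential sends $\partial_{\theta_1}\mapsto-\partial_{\theta_1}$, $\partial_{\theta_2}\mapsto\partial_{\theta_2}$, $\partial_r\mapsto\partial_r$. Hence along $\gamma$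
$$g(t)(\partial_{\theta_1},\partial_{\theta_2})=-g(t)(\partial_{\theta_1},\partial_{\theta_2}),\qquad g(t)(\partial_r,\partial_{\theta_1})=-g(t)(\partial_r,\partial_{\theta_1}),$$
and both vanish. The map $(z_1,z_2)\mapsto(z_1,\bar z_2)$ gives $g(t)(\partial_r,\partial_{\theta_2})=0$.

Now divide by $\mathbb Z_3$. Let $\zeta=e^{2\pi\sqrt{-1}/3}$ and let $M=S^3/\mathbb Z_3$, where the generator acts by $(z_1,z_2)\mapsto(\zeta z_1,\zeta z_2)$. This generator lies in $T^2$, so $T^2$ still acts on $M$ and $g_0$ descends. But $\tau$ does not descend: $\tau(\zeta z_1,\zeta z_2)=(\zeta^{-1}\bar z_1,\zeta z_2)$, and when $z_1z_2\neq0$ this is not of the form $(\zeta^k\bar z_1,\zeta^kz_2)$. In terms of the group, the isotropy group of $T^2$ at an interior point of the image of $\gamma$ is $H=\{(\zeta^k,\zeta^k)\}$, and the automorphism $(a,b)\mapsto(a^{-1},b)$ of $T^2$ does not preserve $H$. The conjugation of both coordinates does descend, and it kills the $dr\,d\theta_i$ terms, but it says nothing about $d\theta_1d\theta_2$.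

The remedy is to lift $g(t)$ to $S^3$, where it is again a Ricci flow, and to use $\tau$ there. So cross terms do not appear on the lens space either. The symmetry that prevents them lives on the universal cover and not on $M$.

A nonabelian case shows what replaces $\theta_1\mapsto-\theta_1$. Let $Sp(1)$ act on $S^4\subset\mathbb H\oplus\mathbb R$ by left multiplication on $\mathbb H$, with $\gamma(r)=(\sin r,\cos r)$, $0\le r\le\pi$. The orbits are two fixed points and a family of copies of $S^3$. Write $\mathrm i,\mathrm j,\mathrm k$ for the quaternion units and let $X_1=\mathrm i/2$, $X_2=\mathrm j/2$, $X_3=\mathrm k/2$, so that $[X_1,X_2]=X_3$ and cyclically. Let $\omega_1,\omega_2,\omega_3$ be the dual left-invariant forms on $Sp(1)$. A diagonal metric is $g_0=dr^2+\sum f_i(r)^2\omega_i^2$, with $f_i$ such that it is smooth across the poles. The sign change $X_1\mapsto-X_1$, $X_2\mapsto X_2$, $X_3\mapsto X_3$ is not an automorphism, because $[X_1,X_2]=X_3$ forces the signs to satisfy $\epsilon_3=\epsilon_1\epsilon_2$. But conjugation by $\mathrm i$ has signs $(+,-,-)$, and $(q,s)\mapsto(\mathrm iq\mathrm i^{-1},s)$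 is an isometry of $g_0$ fixing $\gamma$. Together with the patterns $(-,+,-)$ and $(-,-,+)$ this suffices: for any two of the $X_i$ some pattern gives them opposite signs, and every $X_i$ is flipped by some pattern. The argument above then applies.

These examples leave three things to understand in general. For which bases of a Lie algebra are there enough sign automorphisms? When do they integrate to maps of the manifold? What happens to isotropy groups such as the $H$ of the lens space?

## 2. Cohomogeneity one manifolds, nice bases, diagonal metrics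

**Setting.** $M$ is a closed connected smooth manifold with a smooth action of a compact Lie group $G$ such that $M/G$ is a closed interval and the two endpoint orbits are singular. Such a pair $(M,G)$ is called a *cohomogeneity one manifold*. *Singular* means of smaller dimension than the principal orbits, i.e. of codimension at least $2$ in $M$. (An endpoint orbit of the same dimension as the principal ones is called *exceptional*.) A *cohomogeneity one metric* is a $G$-invariant Riemannian metric.

Fix a cohomogeneity one metric $g_0$ and a unit-speed $g_0$-geodesic $\gamma:[0,L]\to M$ meeting all orbits orthogonally, with $\gamma(0)$ and $\gamma(L)$ on the two singular orbits $B_-=G\gamma(0)$ and $B_+=G\gamma(L)$. Write $\frac{\partial}{\partial r}=\gamma'(r)$. Let $H=G_{\gamma(r)}$, $0<r<L$, be the principal isotropy group, and $K_-=G_{\gamma(0)}$, $K_+=G_{\gamma(L)}$. Then $\mathfrak h\subset\mathfrak k_\pm\subset\mathfrak g$. For $X\in\mathfrak g$ the action field is $X^*(p)=\frac{d}{ds}\big|_{s=0}\exp(sX)\cdot p$. It is a Killing field of every $G$-invariant metric.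

**Nice basis.** A basis $B=\{X_1,\dots,X_n\}$ of $\mathfrak g$ is *nice* for $(M,G)$ if

- (N1) suitable subsets of $B$ are bases of $\mathfrak h$, of $\mathfrak k_-$ and of $\mathfrak k_+$;
- (N2) for each $i,j$, $[X_i,X_j]=aX_l$ for some scalar $a$ and some index $l$;
- (N3) if $[X_i,X_j]$ and $[X_r,X_s]$, with $\{i,j\}\ne\{r,s\}$, are nonzero multiples of the same $X_k$, then $\{i,j\}\cap\{r,s\}=\emptyset$.

Here are small examples of (N2) and (N3). The basis $X_1,X_2,X_3$ of $\mathfrak{su}(2)$ with $[X_1,X_2]=X_3$ and cyclically satisfies both. The basis $X_1,X_2,X_1+X_3$ violates (N2), since $[X_1,X_2]=(X_1+X_3)-X_1$. In $\mathfrak{su}(2)\oplus\mathbb RZ$ with $Z$ central, the basis $X_1,X_2,X_3,X_4=X_3+Z$ satisfies (N2) but not (N3): $[X_1,X_3]=[X_1,X_4]=-X_2$. Here an automorphism $X_i\mapsto\epsilon_iX_i$ with signs $\epsilon_i$ must satisfy $\epsilon_1\epsilon_3=\epsilon_2=\epsilon_1\epsilon_4$, so it cannot separate $X_3$ from $X_4$. This indicates what (N3) is for. In $\mathfrak{so}(n)$ the standard elements $E_{ab}$, $a<b$, satisfy $[E_{ab},E_{bc}]=\pm E_{ac}$ (up to the order of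 indices), and $E_{ab},E_{cd}$ commute when $a,b,c,d$ are distinct. (N2) holds. (N3) holds because the pairs producing $E_{ac}$ are $\{E_{ab},E_{bc}\}$ with $b\ne a,c$, and these are disjoint for different $b$.

**Diagonal metric.** Given a nice basis, order it so that $X_{m+1},\dots,X_n$ form a basis of $\mathfrak h$, where $m=\dim G-\dim H$. For $0<r<L$ the vectors of $\mathcal B=\{\frac{\partial}{\partial r},X_1^*,\dots,X_m^*\}$ form a basis of $T_{\gamma(r)}M$. A metric $g$ on $M$ is *diagonal in $\mathcal B$* if any two distinct members of $\mathcal B$ are $g$-orthogonal at $\gamma(r)$ for every $0<r<L$. The curve $\gamma$ and the field $\frac{\partial}{\partial r}$ are the fixed ones determined by $g_0$.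

The question is Conjecture C of "Ricci Flow On Cohomogeneity One Manifolds" (https://repository.upenn.edu/cgi/viewcontent.cgi?article=5090&context=edissertations): is diagonality in $\mathcal B$ preserved by the Ricci flow? We prove the following three theorems.

**Theorem 1.** In the setting above, with $B_\pm$ singular and a nice basis of $(M,G)$ given, let $g_0$ be diagonal in $\mathcal B$. If $g(t)$ is the solution of the Ricci flow with $g(0)=g_0$, then $g(t)$ is diagonal in $\mathcal B$ for all $t$ for which the flow exists.

**Theorem 2.** Let $\mathfrak g$ be the Lie algebra of a compact Lie group and $B=\{X_1,\dots,X_n\}$ a basis. Then $B$ satisfies (N2) and (N3) if and only if there are an elementary abelian $2$-group $E$ (written additively) and an injective map $d:\{1,\dots,n\}\to E$ such that $\mathfrak g_{d(i)}:=\mathbb RX_i$ (and $\mathfrak g_e:=0$ for other $e$) is a grading: $[\mathfrak g_e,\mathfrak g_{e'}]\subset\mathfrak g_{e+e'}$. One can moreover take $d(i)\neq0$ for all $i$. Consequently, if $B$ satisfies (N2) and (N3), then for each character $\chi:E\to\{\pm1\}$ the map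 $\sigma_\chi X_i=\chi(d(i))X_i$ is an automorphism of $\mathfrak g$, and

- for all $i\ne j$ there is $\chi$ with $\chi(d(i))\chi(d(j))=-1$;
- for every $i$ there is $\chi$ with $\chi(d(i))=-1$.

**Theorem 3.** (a) In the setting of Theorem 1, every symmetric $(0,2)$-tensor naturally associated to a diagonal metric (e.g. $\operatorname{Ric}$) is diagonal in $\mathcal B$.

(b) Let $M$ be closed with $M/G$ a circle, $\gamma:\mathbb R\to M$ a unit-speed $g_0$-geodesic orthogonal to all orbits, $H=G_{\gamma(r)}$, and $B$ a basis of $\mathfrak g$ satisfying (N2) and (N3) with a subset that is a basis of $\mathfrak h$. If $g_0$ is diagonal in $\mathcal B$ along all of $\gamma$, so is $g(t)$.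

(c) If an endpoint orbit is allowed to be exceptional, with all other hypotheses unchanged, the conclusion of Theorem 1 can fail.

For $\mathfrak{su}(2)$ the grading is $E=\mathbb F_2^2$, $d(1)=(1,0)$, $d(2)=(0,1)$, $d(3)=(1,1)$. For $\mathfrak{so}(n)$ one can take $E=\mathbb F_2^n$ and $d(E_{ab})=e_a+e_b$, with $e_a$ the standard basis vectors. The corresponding $\sigma_\chi$ is conjugation by a diagonal matrix with entries $\pm1$.

## 3. What a diagonal Ricci tensor does not give

A sensible first approach is local. One shows that $\operatorname{Ric}$ of a diagonal metric is diagonal, so that $\partial_tg=-2\operatorname{Ric}(g)$ restricts to a system for the diagonal coefficients as functions of $(r,t)$, $0<r<L$. If this system has a solution that closes up smoothly at the singular orbits, then uniqueness of the Ricci flow finishes the proof.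

The restricted system lives on an interval at whose ends coefficients degenerate, and one must solve it there so that the metric stays smooth on $M$. The computation on $0<r<L$ contains no information about this, and an argument that uses only this computation would prove too much. Consider the metric that we shall use for Theorem 3(c): for a constant $0<\alpha<1$ and a positive function $x(r)$ it has the form
$$dr^2+x(r)(d\theta_1-\alpha\,d\theta_2)^2+(1-\alpha^2)\,d\theta_2^2,\qquad 0<r<L,$$
with $X_1=\partial_{\theta_1}$, $X_2=\alpha\,\partial_{\theta_1}+\partial_{\theta_2}$. In local coordinates with $\theta_1=y_1+\alpha y_2$, $\theta_2=y_2$ we have $X_i=\partial_{y_i}$, and the metric is $dr^2+x\,dy_1^2+(1-\alpha^2)dy_2^2$. The local isometries $y_1\mapsto-y_1$ and $y_2\mapsto-y_2$ show that $\operatorname{Ric}$ is diagonal for $0<r<L$. Nevertheless, on the closed manifold of Section 10 the flow stops being diagonal at once. So the ends must enter.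

What survives is the sign change itself. In this example $y_1\mapsto-y_1$ is only a local isometry. If the sign changes are *global* isometries of some complete manifold covering $M$, the uniqueness argument of Section 1 applies. Theorem 1 therefore splits into an algebraic task (Theorem 2: enough sign automorphisms exist) and a geometric one (each of them is realized by an isometry of the universal cover).

## 4. Lines in a nice basis

**The direction "if" of Theorem 2.** Given $E$ and $d$, the bracket $[X_i,X_j]$ lies in $\mathfrak g_{d(i)+d(j)}$, which is $0$ or a line $\mathbb RX_l$; this is (N2). If $[X_i,X_j]$ and $[X_i,X_s]$ are nonzero multiples of $X_k$, then $d(j)=d(i)+d(k)=d(s)$, so $j=s$ by injectivity; this is (N3).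

From here until the end of Section 5, $B$ satisfies (N2) and (N3). We recall that $\mathfrak g$, as the Lie algebra of a compact group, has an ad-invariant inner product. Each $\operatorname{ad}X$ is skew for it, hence diagonalizable over $\mathbb C$ with purely imaginary eigenvalues. Also $\mathfrak g=\mathfrak z\oplus[\mathfrak g,\mathfrak g]$ with $\mathfrak z$ the center, and the Killing form $\kappa$ is negative definite on $[\mathfrak g,\mathfrak g]$.

**Step 1 (nonzero brackets come in triples).** This step shows that a nonzero bracket always sits in a copy of the $\mathfrak{su}(2)$ pattern.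

Fix $i$. By (N2), $\operatorname{ad}X_i$ sends each $X_k$ to $0$ or to a nonzero multiple of some $X_l$. The partial map $k\mapsto l$ is injective: if $[X_i,X_k]$ and $[X_i,X_{k'}]$ with $k\ne k'$ were nonzero multiples of the same $X_l$, then $\{i,k\}\neq\{i,k'\}$ would have to be disjoint by (N3), but both contain $i$. A partial injection of a finite set decomposes the set into chains and cycles.

A chain $X_{v_1}\mapsto\cdots\mapsto X_{v_s}\mapsto0$ (up to nonzero scalars) with $s\ge2$ spans an invariant subspace on which $\operatorname{ad}X_i$ is nilpotent and nonzero, contradicting diagonalizability. So every chain has length one, i.e. consists of some $X_v$ with $[X_i,X_v]=0$.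

On a cycle of length $p$ the characteristic equation is $\lambda^p=c$ with $c$ a nonzero real number. Its roots are permuted by multiplication by $e^{2\pi\sqrt{-1}/p}$, and they lie in $\sqrt{-1}\,\mathbb R\setminus0$, so $e^{2\pi\sqrt{-1}/p}$ is a quotient of two nonzero imaginary numbers, hence real, and $p\le2$. If $p=1$, the eigenvalue is $c$, nonzero and real, which is impossible. So $p=2$ (and $c<0$).

Consequently, if $[X_i,X_k]\ne0$, it is a nonzero multiple of some $X_l$ with $l\neq k$, and $[X_i,X_l]$ is a nonzero multiple of $X_k$. Apply this to $\operatorname{ad}X_k$, which sends $X_i$ to a nonzero multiple of $X_l$: we get $l\ne i$, and $[X_k,X_l]$ is a nonzero multiple of $X_i$. Call such a three-element set $\{i,k,l\}$ a *line*. The bracket of any two elements of a line is a nonzero multiple of the third. So two elements of a line determine it, and distinct lines share at most one element. Moreover $\operatorname{ad}(X_i)^2$ is diagonal in $B$ for every $i$.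

For $\mathfrak{so}(4)$ the lines are the four triples $\{E_{ab},E_{bc},E_{ac}\}$.

**Step 2 (the basis is orthogonal).** This step produces an invariant inner product for which $B$ is orthogonal, so that structure constants become skew.

Elements of $B$ on no line commute with all of $B$, so they are central. Elements on a line are multiples of brackets, so they lie in $[\mathfrak g,\mathfrak g]$. Split $B=B_c\sqcup B_s$ accordingly. Since $|B_c|+|B_s|=\dim\mathfrak z+\dim[\mathfrak g,\mathfrak g]$ and both parts are linearly independent, $B_c$ is a basis of $\mathfrak z$ and $B_s$ a basis of $[\mathfrak g,\mathfrak g]$.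

Let $i\neq j$. Then $\kappa(X_i,X_j)=\operatorname{tr}(\operatorname{ad}X_i\operatorname{ad}X_j)=0$. Indeed, a nonzero diagonal entry at $X_k$ requires that $[X_j,X_k]$ be a nonzero multiple of some $X_l$ and $[X_i,X_l]$ a nonzero multiple of $X_k$. Then $\{j,k,l\}$ and $\{i,k,l\}$ are lines sharing $k$ and $l$, so they coincide and $i=j$, a contradiction.

Let $Q$ be $-\kappa$ on $[\mathfrak g,\mathfrak g]$, together with an inner product on $\mathfrak z$ making $B_c$ orthogonal, and $\mathfrak z\perp[\mathfrak g,\mathfrak g]$. This is an ad-invariant inner product for which $B$ is orthogonal. Rescaling the $X_i$ by positive constants changes neither the hypotheses nor the claims of Theorem 2, so we may assume that $B$ is $Q$-orthonormal. Then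
$$c_{ijl}=Q([X_i,X_j],X_l)$$
is totally skew and is nonzero exactly when $\{i,j,l\}$ is a line. For a line $\{i,k,l\}$, $\operatorname{ad}X_i$ sends $X_k\mapsto c_{ikl}X_l$ and $X_l\mapsto-c_{ikl}X_k$. So the nonzero eigenvalues of $\operatorname{ad}X_i$ are $\pm\sqrt{-1}\,|c_{ikl}|$ for the lines $\{i,k,l\}\ni i$.

**Step 3 (equal structure constants).** This step shows that on each connected piece of $B_s$ the numbers $|c_{ijl}|$ agree, so that they can be scaled to $1$.

Let $\{i,j,l\}$ be a line, ordered so that $a=c_{ijl}>0$. Put $e_1=X_i/a$, $e_2=X_j/a$, $e_3=X_l/a$. By total skewness $[e_1,e_2]=e_3$ and cyclically. Let $J_x,J_y,J_z$ be $\sqrt{-1}\operatorname{ad}e_1,\sqrt{-1}\operatorname{ad}e_2,\sqrt{-1}\operatorname{ad}e_3$ on $\mathfrak g_{\mathbb C}$. They are Hermitian for $Q$, and $[J_x,J_y]=-\operatorname{ad}e_3=\sqrt{-1}J_z$ and cyclically. So $\mathfrak g_{\mathbb C}$ is a sum of irreducible representations of $\mathfrak{su}(2)$ with the usual weights. By Step 1, $J_x^2$ and $J_z^2$ are both diagonal in $B$, so they commute. This restricts the spins.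

Take an irreducible summand of spin $s$ and a lowest weight vector $v$ in it, so $J_zv=-sv$. With $J_\pm=J_x\pm\sqrt{-1}J_y$ we have $J_x=\frac12(J_++J_-)$ and $J_-v=0$, hence
$$J_x^2v=\tfrac14\big(J_+^2v+J_-J_+v\big),$$
where $J_+^2v$ has weight $-s+2$ and $J_-J_+v$ has weight $-s$. If $s\ge1$, then $J_+^2v\neq0$. From $J_z^2J_x^2v=J_x^2J_z^2v=s^2J_x^2v$, comparing components of weight $-s+2$, we get $(s-2)^2=s^2$, so $s=1$. Thus $s\in\{0,\frac12,1\}$. The operator $J_x$ has the same spectrum as $J_z$ on each summand, so the eigenvalues of $\operatorname{ad}X_i=-\sqrt{-1}\,aJ_x$ have moduli in $\{0,a/2,a\}$.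

If another line through $i$ has constant of modulus $a'$, then by Step 2 $a'$ is the modulus of a nonzero eigenvalue of $\operatorname{ad}X_i$, so $a'\in\{a,a/2\}$. Exchanging the two lines, $a\in\{a',a'/2\}$. If $a'=a/2$, then $a=2a'$, which is not allowed; so $a'=a$. Hence $|c|$ is the same on all lines through $i$. It is therefore constant on each *connected component* $P$ of $B_s$, that is, each class of the equivalence relation generated by lying on a common line.

The span $\mathfrak g_P$ of a component is an ideal of $\mathfrak g$, since a nonzero bracket involving $X_i$, $i\in P$, stays on a line through $i$. The algebra $[\mathfrak g,\mathfrak g]$ is the direct sum of these ideals, so each $\mathfrak g_P$ is semisimple of compact type. Rescale the $X_i$, $i\in P$, by a common factor so that the constant becomes $1$. Then: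

- (α) every line in $P$ can be ordered so that $[X_i,X_j]=X_l$, $[X_j,X_l]=X_i$, $[X_l,X_i]=X_j$;
- (β) for $i\in P$, $\operatorname{ad}X_i$ has eigenvalues in $\{0,\pm\sqrt{-1}\}$, and $\operatorname{ad}(X_i)^2X_k=-X_k$ whenever $[X_i,X_k]\ne0$.

## 5. From lines to a grading: passing to the simply connected group

By (β), the inner automorphism $\exp(\pi\operatorname{ad}X_i)$ fixes $X_k$ if $[X_i,X_k]=0$ and sends it to $-X_k$ otherwise. So inner sign automorphisms come for free. Are they enough? They are not. In $\mathfrak{so}(4)$ the elements $E_{12}$ and $E_{34}$ each commute with exactly $E_{12}$ and $E_{34}$ in the basis. Hence every $\exp(\pi\operatorname{ad}E_{ab})$ gives $E_{12}$ and $E_{34}$ the same sign, and products of these automorphisms never separate the two. Yet conjugation by $\operatorname{diag}(1,1,1,-1)$ does separate them.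

The way past this point is to use the elements $\exp(\pi X_i)$ themselves as labels, in place of the automorphisms that they induce, and to take them in the simply connected group, where they remember more. Two labels coincide only if a certain element $Y$ satisfies $\exp(2\pi Y)=1$, with small eigenvalues. The next lemma excludes this.

**Lemma 4.** Let $K$ be a compact simply connected Lie group and $Y\in\mathfrak k$ with $\exp(2\pi Y)=1$ and all eigenvalues of $\operatorname{ad}Y$ in $\{0,\pm\sqrt{-1}\}$. Then $Y=0$.

For $K=SU(2)$ this can be seen directly: a nonzero $Y$ with these eigenvalues is conjugate to $\mathrm i/2$, and $\exp(2\pi\,\mathrm i/2)=-1$. In $SO(3)$ the same $Y$ has $\exp(2\pi Y)=1$, so simple connectedness matters.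

*Proof.* Put $Y$ in the Lie algebra $\mathfrak t$ of a maximal torus. Let the roots $\alpha\in\mathfrak t^*$ be real: $\operatorname{ad}Z=\sqrt{-1}\,\alpha(Z)$ on the root space of $\alpha$. Since $K$ is simply connected, $\{Z\in\mathfrak t:\exp(2\pi Z)=1\}$ is the lattice generated by the coroots $\alpha^\vee$, normalized by $\alpha(\alpha^\vee)=2$ (Bröcker–tom Dieck, *Representations of Compact Lie Groups*, Ch. V.7).

Suppose $Y\ne0$. Since negatives of coroots are coroots, we can write $Y=\beta_1^\vee+\dots+\beta_N^\vee$ as a sum of coroots, with $N\ge1$ minimal. Take a Weyl-invariant inner product. Then $0<(Y,Y)=\sum_t(Y,\beta_t^\vee)$, so $(Y,\beta^\vee)>0$ for some $\beta=\beta_t$. The reflection is $s_\beta Z=Z-\beta(Z)\beta^\vee$, and its invariance gives $(Z,\beta^\vee)=\frac12(\beta^\vee,\beta^\vee)\,\beta(Z)$. Hence $\beta(Y)>0$. The hypothesis says $\beta(Y)\in\{0,\pm1\}$, so $\beta(Y)=1$. Thus $s_\beta Y=Y-\beta^\vee$ is a sum of $N-1$ coroots. Applying $s_\beta$, which permutes the coroots, $Y$ itself is a sum of $N-1$ coroots. This contradicts minimality. $\square$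

**Step 4 (labels in an elementary abelian 2-group).** This step constructs $d$ on one component $P$.

Let $G_P$ be the simply connected group with Lie algebra $\mathfrak g_P$; it is compact, as $\mathfrak g_P$ is semisimple of compact type. For $i\in P$ put $u_i=\exp(\pi X_i)\in G_P$. For a line ordered as in (α) there is a homomorphism $\varphi:Sp(1)\to G_P$ with $d\varphi(\mathrm i/2)=X_i$, $d\varphi(\mathrm j/2)=X_j$, $d\varphi(\mathrm k/2)=X_l$. Since $\exp(\pi\,\mathrm i/2)=\mathrm i$, and similarly for $\mathrm j,\mathrm k$,
$$u_iu_j=u_l,\qquad u_i^2=u_j^2=u_l^2=\varphi(-1). \tag{1}$$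
So $u_i^2$ is the same for all elements of a line, and therefore for all $i\in P$. Put $c:=u_i^2=\exp(2\pi X_i)$; then $c^2=\varphi(1)=1$. By (β), $\operatorname{Ad}(c)=\exp(2\pi\operatorname{ad}X_i)=1$, so $c$ is central in the connected group $G_P$. Again by (β),
$$\operatorname{Ad}(u_i)X_k=\begin{cases}X_k&\text{if }[X_i,X_k]=0,\\-X_k&\text{otherwise.}\end{cases}\tag{2}$$
Hence $u_iu_ku_i^{-1}=\exp(\pm\pi X_k)\in\{u_k,u_k^{-1}\}=\{u_k,u_kc\}$. Let $U_P$ be the group generated by the $u_i$, $i\in P$. Modulo $\{1,c\}$ its generators commute and have square $1$, so $E_P:=U_P/\{1,c\}$ is an elementary abelian $2$-group. It is finite, since it is generated by finitely many elements. Put $d(i)=[u_i]\in E_P$.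

**Step 5 ($d$ has the required properties on $P$).** We check additivity on lines, nonvanishing, and injectivity.

*Lines.* By (1), $d(i)+d(j)=d(l)$ on a line. In an elementary abelian $2$-group this is the symmetric relation $d(i)+d(j)+d(l)=0$.

*Nonvanishing.* If $d(i)=0$, then $u_i\in\{1,c\}$ and $\operatorname{Ad}(u_i)=1$. But $i$ lies on a line, so by (2) $\operatorname{Ad}(u_i)\ne1$.

*Injectivity.* Let $i\ne k$ in $P$ and suppose $d(i)=d(k)$. Then $u_i=u_k$ or $u_i=u_kc=u_k^{-1}$, and in both cases $\operatorname{Ad}(u_i)=\operatorname{Ad}(u_k)$. By (2), $X_i$ and $X_k$ commute with the same elements of $B\cap\mathfrak g_P$; since $X_i$ commutes with itself, $[X_i,X_k]=0$. Let $Y_\pm=\frac12(X_i\pm X_k)$. The operators $\operatorname{ad}X_i$ and $\operatorname{ad}X_k$ on $\mathfrak g_P$ commute and are skew, so they are simultaneously diagonalizable over $\mathbb C$. Both vanish on the span of the basis elements commuting with $X_i$. On the span of the remaining ones, which both operators preserve, each has only the eigenvalues $\pm\sqrt{-1}$, by (β). So $\operatorname{ad}Y_\pm$ has eigenvalues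 in $\{0,\pm\sqrt{-1}\}$. If $u_i=u_k$, then $\exp(2\pi Y_-)=u_iu_k^{-1}=1$. If $u_i=u_k^{-1}$, then $\exp(2\pi Y_+)=u_iu_k=1$. By Lemma 4, $Y_-=0$ or $Y_+=0$, contradicting the linear independence of $X_i$ and $X_k$.

For $\mathfrak{so}(4)$: in $SO(4)$ one has $\exp(\pi E_{12})\exp(\pi E_{34})=-1$, which acts trivially under $\operatorname{Ad}$. In $\operatorname{Spin}(4)$, with Clifford generators $e_1,\dots,e_4$, the elements $u_{12},u_{34}$ are $\pm e_1e_2$ and $\pm e_3e_4$, and $c=-1$. Their classes modulo $\{\pm1\}$ differ.

**Step 6 (assembling the components).** This step completes the proof of Theorem 2.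

Let $E=\bigoplus_PE_P\oplus\mathbb F_2^{B_c}$, where $P$ runs over the components of $B_s$, and let $d$ send a central basis element to its own coordinate vector. All values of $d$ are nonzero, and values belonging to different summands are therefore distinct; with Step 5, $d$ is injective. If $[X_i,X_j]$ is a nonzero multiple of $X_l$, then $\{i,j,l\}$ is a line in one component and $d(i)+d(j)=d(l)$. This is the grading. For a character $\chi$ we get $\chi(d(i))\chi(d(j))=\chi(d(l))$ in this situation, so $\sigma_\chi$ is an automorphism. Finally, for every nonzero element of an elementary abelian $2$-group some character takes the value $-1$ on it. Apply this to $d(i)+d(j)\ne0$ for $i\neq j$, and to $d(i)\neq0$. This proves Theorem 2. $\blacksquare$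

## 6. The action on the universal cover

We return to $(M,G)$ with $B_\pm$ singular. Let $M^*=M\setminus(B_-\cup B_+)$, and let $r:M\to M/G=[0,L]$ be the projection, so that $r(\gamma(r))=r$. We recall two standard consequences of the slice theorem (e.g. Alexandrino–Bettiol, *Lie Groups and Geometric Aspects of Isometric Actions*, Ch. 6).

**(F1)** $H$ fixes $\gamma$ pointwise, and $G/H\times(0,L)\to M^*$, $(aH,r)\mapsto a\gamma(r)$, is a diffeomorphism. For the first part: if $a\gamma(r)=\gamma(r)$ with $0<r<L$, then $a$ preserves the normal line of the orbit, so it maps $\gamma'(r)$ to $\pm\gamma'(r)$. The sign is $+$ because $a$ preserves each orbit. So $a$ fixes $\gamma$.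

**(F2)** The $g_0$-normal exponential map of $B_-$ is a $G$-equivariant diffeomorphism from $\{v\in\nu B_-:|v|<L\}$ onto $M\setminus B_+$, with $r\gamma'(0)\mapsto\gamma(r)$ and $|v|$ corresponding to $r$. The reason is that $K_-$ acts transitively on the unit normal sphere at $\gamma(0)$, with isotropy group $H$ at $\gamma'(0)$. So away from the zero section this is (F1), and near the zero section it is the tubular neighborhood theorem. The same holds for $B_+$ with $L-r$.

Write $\operatorname{codim}B_\pm=\ell_\pm+1$, so $\ell_\pm\ge1$. The unit normal spheres are $S^{\ell_\pm}$.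

Let $p:\tilde M\to M$ be the universal cover, $\tilde M^*=p^{-1}(M^*)$, $\tilde B_\pm=p^{-1}(B_\pm)$, $\tilde g_0=p^*g_0$, and $\tilde\gamma$ a lift of $\gamma$. Let $\tilde G$ be the simply connected Lie group with Lie algebra $\mathfrak g$ (it need not be compact) and $\pi:\tilde G\to G$ the homomorphism with $d\pi=\mathrm{id}$. Passing to $\tilde G$ makes every automorphism of $\mathfrak g$ integrate.

**Lifting the action.** Fix $x_0\in\tilde M$. The space $\tilde G\times\tilde M$ is simply connected, so $(a,x)\mapsto\pi(a)p(x)$ lifts uniquely to a map $\tilde G\times\tilde M\to\tilde M$ with $(1,x_0)\mapsto x_0$. By uniqueness of lifts, $1$ acts as the identity and $a(bx)=(ab)x$. So this is a smooth action with $p(ax)=\pi(a)p(x)$, and $\tilde G$ acts by $\tilde g_0$-isometries. Let $\tilde X$ be the action field of $X\in\mathfrak g$ on $\tilde M$. Then $dp\,\tilde X=X^*$, so the isotropy algebras at $x$ and at $p(x)$ coincide.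

**Isotropy along $\tilde\gamma$.** Let $0<r<L$ and let $a\in\tilde G$ fix $\tilde\gamma(r)$. Then $\pi(a)\in H$, so $a\tilde\gamma$ is a lift of $\pi(a)\gamma=\gamma$ agreeing with $\tilde\gamma$ at $r$; hence $a\tilde\gamma=\tilde\gamma$. So $\tilde H:=\tilde G_{\tilde\gamma(r)}$ is independent of $r\in(0,L)$ and is contained in $\tilde K_-:=\tilde G_{\tilde\gamma(0)}$ and $\tilde K_+:=\tilde G_{\tilde\gamma(L)}$. The Lie algebras of $\tilde H,\tilde K_\pm$ are $\mathfrak h,\mathfrak k_\pm$.

In both $T^2$ examples of Section 1 we have $\tilde M=S^3$, $\tilde G=\mathbb R^2$, $\tilde H=2\pi\mathbb Z\times2\pi\mathbb Z$, $\tilde K_-=2\pi\mathbb Z\times\mathbb R$ and $\tilde K_+=\mathbb R\times2\pi\mathbb Z$. For the lens space, $\pi^{-1}(H)$ is the larger lattice generated by $\tilde H$ and $\frac{2\pi}3(1,1)$, which $(\theta_1,\theta_2)\mapsto(-\theta_1,\theta_2)$ does not preserve. The lattice $\tilde H$ is preserved.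

**Proposition 5.** The map $\Psi:\tilde G/\tilde H\times(0,L)\to\tilde M^*$, $(a\tilde H,r)\mapsto a\tilde\gamma(r)$, is a diffeomorphism.

*Proof.* This gives the coordinates in which a sign automorphism of $\tilde G$ will act on $\tilde M^*$.

*Injectivity.* If $a\tilde\gamma(r)=a'\tilde\gamma(r')$, apply $r\circ p$ to get $r=r'$; then $a^{-1}a'\in\tilde H$.

*Local diffeomorphism.* By equivariance it suffices to look at $(\tilde H,r)$. There the differential maps a basis to $\tilde X_1,\dots,\tilde X_m,\tilde\gamma'$, a basis of $T_{\tilde\gamma(r)}\tilde M$, because $dp$ is an isomorphism taking it to $\mathcal B$.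

*Surjectivity.* For each $x\in\tilde M^*$ choose $b\in G$ and $r_0$ with $p(x)=b\gamma(r_0)$, and let $\tilde\gamma_x$ be the lift of $b\gamma|_{(0,L)}$ passing through $x$ at time $r_0$. Put $S_x=\tilde G\,\tilde\gamma_x((0,L))\ni x$.

The set $S_x$ is open. Indeed, the differential of $(a,r)\mapsto a\tilde\gamma_x(r)$ at $(1,r)$, followed by the isomorphism $dp$, has image $T_{b\gamma(r)}(G\gamma(r))+\mathbb R\,b\gamma'(r)=T_{b\gamma(r)}M$. So the map is a submersion at $(1,r)$, and by equivariance everywhere.

Two such sets are equal or disjoint. Let $y=a\tilde\gamma_x(r)=a'\tilde\gamma_{x'}(r')$; applying $r\circ p$ gives $r=r'$. The curves $a\tilde\gamma_x$ and $a'\tilde\gamma_{x'}$ are lifts of curves $c\gamma$ and $c'\gamma$ with $c,c'\in G$ and $c\gamma(r)=c'\gamma(r)$. So $c^{-1}c'\in H$ and $c\gamma=c'\gamma$. Both lifts pass through $y$ at time $r$, so they coincide, and $S_x=S_{x'}$.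

Thus the sets $S_x$ partition $\tilde M^*$ into open sets. Now $\tilde M^*$ is the complement of closed submanifolds of codimension at least $2$ in the connected manifold $\tilde M$, so it is connected. (This is the first place where singularity of $B_\pm$ is used.) So there is only one set $S_x$. Taking $x=\tilde\gamma(r_0)$, where $b\in H$ and hence $b\gamma=\gamma$, we see that it is $\tilde G\,\tilde\gamma((0,L))$. $\square$

## 7. The isotropy group upstairs is generated by its two ends

Let $\sigma=\sigma_\chi$ be a sign automorphism and $\tilde\sigma\in\operatorname{Aut}(\tilde G)$ its integral. We want to define a map of $\tilde M^*$ by $a\tilde\gamma(r)\mapsto\tilde\sigma(a)\tilde\gamma(r)$. By Proposition 5 this makes sense once $\tilde\sigma(\tilde H)=\tilde H$. Since $\sigma$ preserves $\mathfrak h$ by (N1), $\tilde\sigma$ preserves the identity component $\tilde H^0$. The difficulty is that $\tilde H$ can be disconnected, as the lattice $2\pi\mathbb Z\times2\pi\mathbb Z$ shows, and (N1) does not control components. In that example, however, $\tilde H$ is the product of $2\pi\mathbb Z\times0\subset\tilde K_+^0$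 and $0\times2\pi\mathbb Z\subset\tilde K_-^0$, and each factor lies in a line on which $\tilde\sigma$ is $\pm1$. We now show that this is what happens in general, because $\pi_1(\tilde M)=1$.

Let $U_-=\{r\circ p<\frac{2L}3\}$ and $U_+=\{r\circ p>\frac L3\}$, open subsets of $\tilde M$.

**Lemma 6.** $U_-$ is connected and deformation retracts onto $\tilde B_-=\tilde G\tilde\gamma(0)\cong\tilde G/\tilde K_-$, the retraction $q_-$ satisfying $q_-(a\tilde\gamma(r))=a\tilde\gamma(0)$. Moreover $\tilde K_-/\tilde H$ is homeomorphic to $S^{\ell_-}$. Similarly for $+$.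

*Proof.* *The retraction.* By (F2), radial contraction $\rho_s$, $0\le s\le1$, deformation retracts $\{r<\frac{2L}3\}\subset M$ onto $B_-$, with $\rho_s(a\gamma(r))=a\gamma((1-s)r)$. The homotopy $\rho_s\circ p$ on $U_-$ lifts to a homotopy $\tilde\rho_s$ starting at the identity, and $\tilde\rho_s$ maps $U_-$ to itself. For $a\in\tilde G$, both $s\mapsto\tilde\rho_s(a\tilde\gamma(r))$ and $s\mapsto a\tilde\gamma((1-s)r)$ are lifts of $s\mapsto\pi(a)\gamma((1-s)r)$ starting at $a\tilde\gamma(r)$, so they agree. On $\tilde B_-$ the path downstairs is constant, so $\tilde\rho_s$ is the identity there. Put $q_-=\tilde\rho_1$; then $q_-(U_-)=\tilde B_-$.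

*Connectedness.* The set $U_-\setminus\tilde B_-=\Psi(\tilde G/\tilde H\times(0,\frac{2L}3))$ is connected and dense in $U_-$. So $U_-$ is connected, and so is $\tilde B_-=q_-(U_-)$. The $\tilde G$-orbits in $\tilde B_-$ are open in $\tilde B_-$, since action fields span its tangent spaces. So $\tilde B_-$ is a single orbit $\tilde G\tilde\gamma(0)\cong\tilde G/\tilde K_-$.

*The fiber.* Fix $r_0\in(0,\frac{2L}3)$. Under $\Psi$, the restriction of $q_-$ to $\{r\circ p=r_0\}\cong\tilde G/\tilde H$ is the projection $\tilde G/\tilde H\to\tilde G/\tilde K_-$. So its fiber $\tilde F$ over $\tilde\gamma(0)$ is homeomorphic to $\tilde K_-/\tilde H$. Let $F$ be the fiber of $\rho_1:\{r=r_0\}\to B_-$ over $\gamma(0)$; by (F2), $F\cong S^{\ell_-}$. We show that $p:\tilde F\to F$ is a homeomorphism. Since $p\circ q_-=\rho_1\circ p$, the continuous map $q_-$ takes $p^{-1}(F)$ into the discrete set $p^{-1}(\gamma(0))$. So $\tilde F=p^{-1}(F)\cap q_-^{-1}(\tilde\gamma(0))$ is open in $p^{-1}(F)$, and $p:\tilde F\to F$ is a local homeomorphism. It is bijective. Given $y\in F$, lift the path $s\mapsto\rho_{1-s}(y)$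 from $\gamma(0)$ to $y$, starting at $\tilde\gamma(0)$, and let $x$ be the endpoint. The reversed lift is $s\mapsto\tilde\rho_s(x)$, so $q_-(x)=\tilde\gamma(0)$ and $x\in\tilde F$. Conversely, if $x\in\tilde F$ lies over $y$, then $s\mapsto\tilde\rho_{1-s}(x)$ is the lift of this path starting at $\tilde\gamma(0)$, and $x$ is its endpoint. $\square$

**The groups $\tilde H_\pm$.** Since $\ell_\pm\ge1$, Lemma 6 shows that $\tilde K_\pm/\tilde H$ is connected. (This is the second use of singularity.) The orbits of the identity component $\tilde K_\pm^0$ on it are open, so there is only one: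
$$\tilde K_\pm=\tilde K_\pm^0\tilde H,\qquad \tilde K_\pm^0/\tilde H_\pm\cong S^{\ell_\pm},\qquad \tilde H_\pm:=\tilde H\cap\tilde K_\pm^0. \tag{3}$$
The group $\tilde H_\pm$ is normal in $\tilde H$, because $\tilde K_\pm^0$ is normal in $\tilde K_\pm$, and it contains $\tilde H^0$.

**Proposition 7.** $\tilde H=\tilde H_-\tilde H_+$.

*Proof.* We compute $\pi_1(\tilde M)$ by van Kampen's theorem.

*Fundamental groups of homogeneous spaces.* Let $S\subset\tilde G$ be a closed subgroup. Lift a loop at $eS$ in $\tilde G/S$ to a path in $\tilde G$ starting at $1$, and take the component in $S$ of its endpoint. As $\tilde G$ is connected and simply connected, this gives a bijection $\pi_1(\tilde G/S)\to S/S^0$. If two loops have lifts $a(\cdot)$ and $b(\cdot)$, then $a(\cdot)$ followed by $b(\cdot)a(1)$ lifts the concatenation (recall $a(1)\in S$), and it ends at $b(1)a(1)$. So the bijection is an anti-isomorphism of groups. It is natural for inclusions $S\subset S'$.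

*The covering by two sets.* We have $\tilde M=U_-\cup U_+$, where $U_\pm$ and $U_-\cap U_+=\Psi(\tilde G/\tilde H\times(\frac L3,\frac{2L}3))$ are open and path connected. Take the base point $\tilde\gamma(L/2)$. By Lemma 6, $q_\pm$ induces an isomorphism from $\pi_1(U_\pm)$ to $\pi_1(\tilde G/\tilde K_\pm)$, and on $U_-\cap U_+$ it is $\Psi(a\tilde H,r)\mapsto a\tilde K_\pm$. So $\pi_1(U_-\cap U_+)\to\pi_1(U_\pm)$ is identified with the map $\pi_1(\tilde G/\tilde H)\to\pi_1(\tilde G/\tilde K_\pm)$ induced by projection, hence with
$$\Gamma:=\tilde H/\tilde H^0\longrightarrow\tilde K_\pm/\tilde K_\pm^0 .$$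
This map is surjective by (3), with kernel $N_\pm=\tilde H_\pm/\tilde H^0$.

*Conclusion.* By van Kampen, $\pi_1(\tilde M)$ is (anti-)isomorphic to the pushout of $\Gamma/N_-\leftarrow\Gamma\to\Gamma/N_+$, which is $\Gamma/N_-N_+$. Since $\pi_1(\tilde M)=1$, $\Gamma=N_-N_+$. As both $\tilde H_\pm$ contain $\tilde H^0$, this says $\tilde H=\tilde H_-\tilde H_+$. $\square$

**Proposition 8.** For every sign automorphism $\sigma=\sigma_\chi$ of Theorem 2, with integral $\tilde\sigma$, we have $\tilde\sigma(\tilde H)=\tilde H$.

*Proof.* By (N1), $\mathfrak h$ and $\mathfrak k_\pm$ are spanned by $B\cap\mathfrak h$ and $B\cap\mathfrak k_\pm$, so $\sigma$ preserves them, and $\tilde\sigma$ preserves $\tilde H^0$ and $\tilde K_\pm^0$. By Proposition 7 it suffices to show $\tilde\sigma(\tilde H_\pm)=\tilde H_\pm$. We treat each end separately.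

*If $\ell_\pm\ge2$:* the sphere $\tilde K_\pm^0/\tilde H_\pm\cong S^{\ell_\pm}$ is simply connected and $\tilde K_\pm^0$ is connected. By the exact homotopy sequence $\tilde H_\pm$ is connected. Since $\tilde H^0\subset\tilde H_\pm\subset\tilde H$, we get $\tilde H_\pm=\tilde H^0$, which is preserved.

*If $\ell_\pm=1$:* then $\dim\mathfrak k_\pm=\dim\mathfrak h+1$, so $B\cap\mathfrak k_\pm=(B\cap\mathfrak h)\cup\{X_i\}$ for some $i$. We claim $[X_i,\mathfrak h]=0$. Suppose $[X_i,X_j]\neq0$ for some $X_j\in B\cap\mathfrak h$. It lies in $\mathfrak k_\pm$ and is a nonzero multiple of some $X_l$, so $X_l\in\mathfrak k_\pm$, and $\{i,j,l\}$ is a line by Step 1. As $l\ne i$, $X_l\in\mathfrak h$, so $[X_j,X_l]\in\mathfrak h$. But $[X_j,X_l]$ is a nonzero multiple of $X_i\notin\mathfrak h$, a contradiction.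

So $\mathfrak h$ is an ideal of $\mathfrak k_\pm$, $\tilde H^0$ is a closed normal subgroup of $\tilde K_\pm^0$, and $\tilde K_\pm^0/\tilde H^0$ is a connected one-dimensional Lie group. On it $\tilde\sigma$ induces an automorphism with derivative $\chi(d(i))=\pm1$, i.e. the identity or inversion. This preserves every subgroup, in particular $\tilde H_\pm/\tilde H^0$. $\square$

## 8. Sign isometries of the universal cover

The map built from $\tilde\sigma$ will at first be an isometry of $\tilde M^*$ only. To extend it over $\tilde B_\pm$ we show that distances in $\tilde M$ can be measured inside $\tilde M^*$.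

**Lemma 9.** For $x,y\in\tilde M^*$, the $\tilde g_0$-distance in $\tilde M$ equals the infimum of the lengths of curves from $x$ to $y$ in $\tilde M^*$.

*Proof.* The distance is at most the infimum, so we need curves in $\tilde M^*$ almost as short as a minimizing one. The case $x=y$ is trivial. The metric $\tilde g_0$ is complete. Let $c:[0,1]\to\tilde M$ be a minimizing geodesic from $x$ to $y$, let $N=\dim M$, let $V_1,\dots,V_N$ be a parallel orthonormal frame along $c$, and put
$$F(z,t)=\exp_{c(t)}\Big(t(1-t)\sum_kz_kV_k(t)\Big),\qquad z\in\mathbb R^N.$$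
For small $\delta>0$ and each $t\in(0,1)$, $F(\cdot,t)$ is a local diffeomorphism on $D_\delta=\{|z|<\delta\}$. So $F$ is a submersion on $D_\delta\times(0,1)$. Hence $F^{-1}(\tilde B_\pm)\cap(D_\delta\times(0,1))$ is a submanifold of codimension at least $2$ in a manifold of dimension $N+1$. Its dimension is at most $N-1$, so its projection to the $N$-dimensional ball $D_\delta$ has measure zero. So there are arbitrarily small $z$ for which $F(z,\cdot)$ avoids $\tilde B_-\cup\tilde B_+$ on $(0,1)$. At $t=0,1$ it takes the values $x,y\notin\tilde B_\pm$. As $z\to0$, $F(z,\cdot)\to c$ in $C^1$, so the lengths converge to that of $c$. $\square$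

**Proposition 10.** Let $g_0$ be diagonal in $\mathcal B$. For each $\sigma=\sigma_\chi$ there is an isometry $f=f_\chi$ of $(\tilde M,\tilde g_0)$ fixing $\tilde\gamma$ pointwise with, at $\tilde\gamma(r)$, $0<r<L$,
$$df(\tilde X_i)=\chi(d(i))\,\tilde X_i\quad(1\le i\le m),\qquad df(\tilde\gamma')=\tilde\gamma'. \tag{4}$$

*Proof.* *Definition on $\tilde M^*$.* By Propositions 5 and 8, $f(a\tilde\gamma(r))=\tilde\sigma(a)\tilde\gamma(r)$ is a well-defined diffeomorphism of $\tilde M^*$ fixing $\tilde\gamma|_{(0,L)}$. From $f(\exp(sX)\tilde\gamma(r))=\exp(s\,\sigma X)\tilde\gamma(r)$ we get (4).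

*Isometry of $\tilde M^*$.* As $g_0$ is diagonal in $\mathcal B$, the vectors $\tilde\gamma',\tilde X_1,\dots,\tilde X_m$ form a $\tilde g_0$-orthogonal basis at $\tilde\gamma(r)$. By (4), $df$ multiplies each by $\pm1$, so $df$ is isometric at $\tilde\gamma(r)$. Moreover $f\circ a=\tilde\sigma(a)\circ f$ for $a\in\tilde G$, and $\tilde G$ acts isometrically. By Proposition 5 every point of $\tilde M^*$ is of the form $a\tilde\gamma(r)$, so $f$ is a Riemannian isometry of $\tilde M^*$.

*Extension to $\tilde M$.* The maps $f$ and $f^{-1}$ preserve lengths of curves in $\tilde M^*$. By Lemma 9 they preserve the distance of $\tilde M$ restricted to the dense subset $\tilde M^*$. As $\tilde M$ is complete, $f$ and $f^{-1}$ extend continuously, and $f$ becomes a distance-preserving bijection of $\tilde M$. By the Myers–Steenrod theorem it is a smooth isometry. By continuity it fixes all of $\tilde\gamma$. $\square$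

## 9. Proof of Theorem 1, natural tensors, and circle quotients

**Proof of Theorem 1.** We repeat the argument of Section 1 on $\tilde M$. Since $\tilde M$ may be noncompact, uniqueness of the flow needs a bound on curvature.

Let $g(t)$, $t\in[0,T)$, be the flow, $0<T'<T$, and $\tilde g(t)=p^*g(t)$. On $[0,T']$, $\tilde g(t)$ is a Ricci flow of complete metrics with uniformly bounded curvature, since $M\times[0,T']$ is compact. For $f=f_\chi$ as in Proposition 10, $f^*\tilde g(t)$ is another such flow, with the same initial metric $f^*\tilde g_0=\tilde g_0$. Two solutions of the Ricci flow on $\tilde M\times[0,T']$ with the same complete initial metric and with bounded curvature coincide (Hamilton if $\tilde M$ is compact; Chen–Zhu, *J. Differential Geom.* 74 (2006), if $\tilde M$ is noncompact). So $f^*\tilde g(t)=\tilde g(t)$ on $[0,T']$. Evaluating at $\tilde\gamma(r)$, $0<r<L$, with (4),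
$$\tilde g(t)(\tilde X_i,\tilde X_j)=\chi(d(i))\chi(d(j))\,\tilde g(t)(\tilde X_i,\tilde X_j),\qquad \tilde g(t)(\tilde\gamma',\tilde X_i)=\chi(d(i))\,\tilde g(t)(\tilde\gamma',\tilde X_i). \tag{5}$$
By Theorem 2, for $i\ne j$ we can choose $\chi$ with $\chi(d(i))\chi(d(j))=-1$, and for given $i$ we can choose $\chi$ with $\chi(d(i))=-1$. So $\tilde g(t)(\tilde X_i,\tilde X_j)=0$ and $\tilde g(t)(\tilde\gamma',\tilde X_i)=0$. Since $p:(\tilde M,\tilde g(t))\to(M,g(t))$ is a local isometry with $dp\,\tilde X_i=X_i^*$ and $dp\,\tilde\gamma'=\frac{\partial}{\partial r}$, the metric $g(t)$ is diagonal in $\mathcal B$ at every $\gamma(r)$, $0<r<L$. As $T'<T$ is arbitrary, this holds for all $t\in[0,T)$. $\blacksquare$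

**Proof of Theorem 3(a).** Naturality of the tensor $S$ means that $S$ commutes with pullback by local diffeomorphisms. So $p^*S(g_0)=S(\tilde g_0)$ and $f_\chi^*S(\tilde g_0)=S(f_\chi^*\tilde g_0)=S(\tilde g_0)$. Now (5) holds with $S(\tilde g_0)$ in place of $\tilde g(t)$, and the choice of characters is the same. $\blacksquare$

**Proof of Theorem 3(b).** Here there are no end orbits, and the point is that $\tilde H$ is connected.

Let $M/G\cong\mathbb R/\ell\mathbb Z$ with $\gamma(r)$ lying over $r$. All orbits are principal, and $H$ fixes $\gamma$ pointwise as in (F1). Since $\tilde M$ is simply connected, the map $\tilde M\to\mathbb R/\ell\mathbb Z$ lifts to $\varrho:\tilde M\to\mathbb R$ with $\varrho(\tilde\gamma(r))=r$. For fixed $x$ the function $a\mapsto\varrho(ax)-\varrho(x)$ on $\tilde G$ is continuous with values in $\ell\mathbb Z$, and $\tilde G$ is connected, so it is $0$. Thus $\varrho$ is $\tilde G$-invariant. As in Section 6, $\tilde H=\tilde G_{\tilde\gamma(r)}$ is independent of $r$ and has Lie algebra $\mathfrak h$.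

We claim that $\tilde G/\tilde H\times\mathbb R\to\tilde M$, $(a\tilde H,r)\mapsto a\tilde\gamma(r)$, is a diffeomorphism. The proof of Proposition 5 goes through with $\varrho$ in place of $r\circ p$ and $\tilde M$ in place of $\tilde M^*$. Injectivity follows by applying $\varrho$, and the map is a local diffeomorphism for the same reason as before. For surjectivity, given $x\in\tilde M$ choose $b\in G$ with $p(x)=b\gamma(\varrho(x))$, and let $\tilde\gamma_x:\mathbb R\to\tilde M$ be the lift of $b\gamma$ with $\tilde\gamma_x(\varrho(x))=x$; then $\varrho(\tilde\gamma_x(r))=r$ for all $r$, since both sides lift $r\bmod\ell$ and agree at $r=\varrho(x)$. The sets $S_x=\tilde G\tilde\gamma_x(\mathbb R)$ are open. If $a\tilde\gamma_x(r)=a'\tilde\gamma_{x'}(r')$, then $r=r'$ by applying $\varrho$; these curves lift $c\gamma$ and $c'\gamma$ with $c^{-1}c'\in G_{\gamma(r)}=H$, so $c\gamma=c'\gamma$, the lifts coincide, and $S_x=S_{x'}$. As $\tilde M$ is connected, there is only one such set, and for $x=\tilde\gamma(0)$ it is $\tilde G\tilde\gamma(\mathbb R)$.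

Hence $\tilde G/\tilde H$ is simply connected. The bijection $\pi_1(\tilde G/\tilde H)\to\tilde H/\tilde H^0$ from the proof of Proposition 7 shows that $\tilde H$ is connected. A subset of $B$ is a basis of $\mathfrak h$, so $\sigma_\chi(\mathfrak h)=\mathfrak h$ and $\tilde\sigma_\chi(\tilde H)=\tilde H$. Then $f(a\tilde\gamma(r))=\tilde\sigma_\chi(a)\tilde\gamma(r)$ is a diffeomorphism of all of $\tilde M$ satisfying (4) along $\tilde\gamma$, and it is an isometry of $\tilde g_0$ by the same computation as in Proposition 10; no extension is needed. The proof of Theorem 1 now applies verbatim, with $\tilde\gamma$ defined on $\mathbb R$. $\blacksquare$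

## 10. An exceptional endpoint orbit breaks diagonality

We prove Theorem 3(c). The plan is to reflect a diagonal metric through an exceptional orbit so that on the far side it is not diagonal, and then to use analyticity of the flow to show that the far side is felt at every positive time.

**Step 1 (the metric).** Fix $0<\alpha<1$ and let $x:[0,L]\to[0,\infty)$ be smooth with $x=1$ near $0$, $x>0$ on $[0,L)$, and $x=(L-r)^2$ near $L$. For $r\in[0,L]$ and $(\theta_1,\theta_2)\in(\mathbb R/2\pi\mathbb Z)^2$ put
$$g_0=dr^2+P_r,\qquad P_r=x(r)(d\theta_1-\alpha\,d\theta_2)^2+(1-\alpha^2)\,d\theta_2^2,$$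
and for $r\in[-L,0]$ let $P_r=w^*P_{-r}$, where $w$ swaps $\theta_1$ and $\theta_2$.

This is smooth. Near $r=0$, $P_r=d\theta_1^2-2\alpha\,d\theta_1d\theta_2+d\theta_2^2$ is constant and symmetric under $w$. Near $r=L$, with $s=L-r$,
$$g_0=ds^2+s^2d\theta_1^2-2\alpha s^2d\theta_1d\theta_2+(\alpha^2s^2+1-\alpha^2)\,d\theta_2^2,$$
which is a smooth metric on $D^2\times S^1$ with $s,\theta_1$ polar coordinates on $D^2$, because $s^2d\theta_1$ and $s^2$ are smooth there and $1-\alpha^2>0$. Symmetrically, at $r=-L$ the $\theta_2$-circle collapses. So $g_0$ is a smooth metric on $M=S^3$.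

**Step 2 (the action and the basis).** We check that all hypotheses except singularity hold. The metric is invariant under $G=T^2\rtimes\mathbb Z_2$, where $\mathbb Z_2$ is generated by $w:(r,\theta_1,\theta_2)\mapsto(-r,\theta_2,\theta_1)$. Here $M/G=[0,L]$ and $\gamma(r)=(r,0,0)$, $0\le r\le L$. We have $H=1$ and $K_-=\{1,w\}$, so the orbit at $r=0$ is exceptional. The orbit at $r=L$ is singular, with $\mathfrak k_+=\mathbb RX_1$, $X_1=\partial_{\theta_1}$, while $\mathfrak h=\mathfrak k_-=0$. Let $X_2=\alpha\,\partial_{\theta_1}+\partial_{\theta_2}$. As $\mathfrak g$ is abelian, (N2) and (N3) are trivial, and $\{X_1,X_2\}$ is nice. Since $(d\theta_1-\alpha\,d\theta_2)(X_2)=0$ and $d\theta_2(X_1)=0$, $g_0$ is diagonal in $\{\frac{\partial}{\partial r},X_1^*,X_2^*\}$ along $\gamma|_{(0,L)}$.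

On the far side it is not. For $-L<r<0$, since $w$ sends $X_1$ to $\partial_{\theta_2}$ and $X_2$ to $\partial_{\theta_1}+\alpha\,\partial_{\theta_2}$,
$$P_r(X_1,X_2)=x(-r)\cdot(-\alpha)(1-\alpha^2)+(1-\alpha^2)\alpha=\alpha(1-\alpha^2)\big(1-x(-r)\big),$$
which is nonzero wherever $x(-r)\neq1$. This is compatible with the definition, which looks only at $0<r<L$. In the language of Section 6, $M$ is its own universal cover, and the complement of the two endpoint orbits is disconnected, so Proposition 5 fails.

**Step 3 (the curve stays a geodesic).** Suppose $g(t)$ is diagonal for some $t>0$ in the existence interval. The diffeomorphism $\kappa(r,\theta)=(r,-\theta)$ of $M$ is a $g_0$-isometry, hence a $g(t)$-isometry by uniqueness of the flow. The curve $\{(r,0,0):-L<r<L\}$ is open in the fixed point set of $\kappa$, hence a $g(t)$-geodesic $c(s)$ after reparametrization.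

**Step 4 (analyticity carries the vanishing across the exceptional orbit).** By Bando (*Math. Z.* 195 (1987)), on a closed manifold $g(t)$, $t>0$, is real analytic in its normal coordinates. So $c$ and the Jacobi fields along it are analytic. The $X_i^*$ are Killing fields of $g(t)$, because $g(t)$ is $G$-invariant by uniqueness of the flow, so $X_i^*\circ c$ are Jacobi fields. Thus $s\mapsto g(t)(X_1^*,X_2^*)(c(s))$ is analytic. By assumption it vanishes on the part with $0<r<L$, hence on all of $-L<r<L$.

Let $r\to-L$. There $\partial_{\theta_2}\to0$, so $X_1^*\to\partial_{\theta_1}$ and $X_2^*\to\alpha\,\partial_{\theta_1}$, and by continuity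
$$0=g(t)(X_1^*,X_2^*)=\alpha\,g(t)(\partial_{\theta_1},\partial_{\theta_1})\qquad\text{at }(-L,0,0).$$
But $\partial_{\theta_1}\ne0$ at this point, because the isotropy group in $T^2$ there is the $\theta_2$-circle, and $\alpha\ne0$. This is a contradiction. So $g(t)$ is not diagonal in $\mathcal B$ for any $t>0$ in the existence interval. $\blacksquare$
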